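\title{Locally closed prime ideals and special atoms without $*$-rings}

\begin{abstract}
For a ring $A$ let $\widehat l_A$ be the smallest special radical containing $A$. We show that $\widehat l_A$ contains a nonzero $*$-ring if and only if some prime ideal of $A$ differs from the intersection of the prime ideals strictly containing it. We construct a nonzero prime ring with no such prime ideal, all of whose nonzero prime images are isomorphic to it, and a semiprime ring that is not prime, has the same prime images, and has only essential prime ideals. Hence $\widehat l_A$ need not contain a nonzero $*$-ring when $A$ is a nonzero prime essential ring. The radical so obtained is a special atom, and there is a different atom of this kind for each infinite cardinal. On the other hand, $\widehat l_A$ does contain a nonzero $*$-ring if a nonzero prime image of $A$ has nonzero center, if $A$ has a nonzero finitely generated idempotent ideal, or if $A$ has prime ideals and they satisfy the ascending chain condition.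
\end{abstract}

\section{Introduction}

\subsection*{Special radicals}
Rings are associative and need not have an identity. Ideals are two-sided, and $I\triangleleft R$ means that $I$ is an ideal of $R$. A ring is \emph{prime} if the product of any two nonzero ideals is nonzero, and \emph{semiprime} if no nonzero ideal has square zero. A \emph{prime ideal} of $A$ is an ideal $P\ne A$ such that $A/P$ is prime; equivalently, $P\neq A$ and $aAb\subseteq P$ implies $a\in P$ or $b\in P$. An ideal is \emph{essential} if it has nonzero intersection with every nonzero ideal. All classes of rings are closed under isomorphism and contain the zero ring, and $\mathbb N=\{1,2,\dots\}$.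

For a class $\sigma$ of rings, the upper radical $\mathcal U(\sigma)$ is the class of all rings that have no nonzero homomorphic image in $\sigma$. It is closed under homomorphic images, and a larger class $\sigma$ gives a smaller class $\mathcal U(\sigma)$. A class $\sigma$ of prime rings is \emph{special} if it is closed under nonzero ideals and under essential extensions; the second condition means that $R\in\sigma$ whenever $R$ has an essential ideal that belongs to $\sigma$. The classes $\mathcal U(\sigma)$ with $\sigma$ special are the \emph{special radicals}. Ordered by inclusion they form a lattice whose smallest element is the prime (Baer) radical $\beta=\mathcal U(\pi)$, where $\pi$ is the class of all prime rings. Thus $R\in\beta$ means that $R$ has no prime ideal; nilpotent rings are examples. A \emph{special atom} is a minimal element among the special radicals other than $\beta$. For a ring $A$, the smallest special radical containing $A$ is denoted by $\widehat l_A$.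

To make $\widehat l_A$ small but different from $\beta$, one takes a ring $A$ with as few prime images as possible. A \emph{$*$-ring} is a prime ring $C$ such that $C/I\in\beta$ for every nonzero ideal $I$; a nonzero $*$-ring has exactly one nonzero prime image, namely itself. The field $\mathbb Z_2$ is an example. It is known that $\widehat l_C$ is a special atom for every nonzero $*$-ring $C$, and that $\widehat l_{\mathbb Z_2}=\mathcal U(\pi\setminus\{\mathbb Z_2\})$, where $\{\mathbb Z_2\}$ is the isomorphism class of $\mathbb Z_2$. Both facts reappear in Section~\ref{sec:equiv}. Since $C\in\widehat l_A$ is equivalent to $\widehat l_C\subseteq\widehat l_A$, the radical $\widehat l_A$ contains a nonzero $*$-ring exactly when it lies above an atom of this kind.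

A semiprime ring is \emph{prime essential} if each of its nonzero prime ideals is essential. Every prime ring qualifies, because $0\ne IJ\subseteq I\cap J$ for nonzero ideals $I,J$. A prime essential ring $B$ that is not prime is far from being a $*$-ring: no nonzero ideal $I$ of $B$ is even a prime ring. Indeed, if $P$ is an ideal maximal with $P\cap I=0$, then $I$ embeds in $B/P$ as an essential ideal; if $I$ were prime, $P$ would be a prime ideal (fact (F3) below) that is nonzero and not essential. The following question comes from \cite{source}.

\begin{quote}
\emph{Does $\widehat l_A$ contain a nonzero $*$-ring for every nonzero prime essential ring $A$?}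
\end{quote}

\subsection*{Results}
The question turns out to concern only the set of prime ideals of $A$. Call a prime ideal $P$ of $A$ \emph{locally closed} if the intersection of all prime ideals strictly containing $P$, taken to be $A$ if there are none, is different from $P$. (If the closed sets of prime ideals are the sets $\{Q:Q\supseteq I\}$, $I\triangleleft A$, this says that $\{P\}$ is open in its closure $\{Q:Q\supseteq P\}$.) In $\mathbb Z$ the ideals $p\mathbb Z$ are locally closed and $0=\bigcap_p p\mathbb Z$ is not.

\begin{theorem}\label{thm:criterion}
For every ring $A$, the radical $\widehat l_A$ contains a nonzero $*$-ring if and only if $A$ has a locally closed prime ideal.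
\end{theorem}

Mild hypotheses produce a locally closed prime ideal, so the familiar examples suggest a positive answer.

\begin{theorem}\label{thm:positive}
The radical $\widehat l_A$ contains a nonzero $*$-ring in each of the following cases:
\begin{enumerate}
\item[(i)] some nonzero prime image of $A$ has nonzero center (for example, $A\notin\beta$ is commutative or PI, or $A\ne0$ has an identity);
\item[(ii)] $A$ has a nonzero ideal $I=I^2$ that is finitely generated as an ideal (for example, $A$ has a nonzero idempotent);
\item[(iii)] $A\notin\beta$ and $A$ satisfies the ascending chain condition on prime ideals.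
\end{enumerate}
\end{theorem}

Nevertheless the answer is negative, and it stays negative if prime rings are not admitted as prime essential rings.

\begin{theorem}\label{thm:answer}
There is a nonzero prime ring $A$ whose nonzero prime homomorphic images are all isomorphic to $A$ and which has no locally closed prime ideal. There is also a semiprime ring $B$ that is not prime, whose nonzero prime homomorphic images are all isomorphic to $A$, which has no locally closed prime ideal, and in which every prime ideal has nonzero intersection with every nonzero ideal. Both $A$ and $B$ are prime essential, and $\widehat l_A=\widehat l_B$ contains no nonzero $*$-ring.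
\end{theorem}

\begin{theorem}\label{thm:atoms}
For the ring $A$ of Theorem~\ref{thm:answer}, $\widehat l_A$ is a special atom. Thus there are special atoms that contain no nonzero $*$-ring; there is one for each infinite cardinal $\kappa$, and different $\kappa$ give different atoms.
\end{theorem}

Sections~\ref{sec:equiv} and \ref{sec:criterion} describe $\widehat l_A$ through the prime images of $A$ and prove Theorems~\ref{thm:criterion} and \ref{thm:positive}. Sections~\ref{sec:words}--\ref{sec:primes} construct $A$ and list its prime ideals: they are indexed by the infinite subsets of $\mathbb N$. Section~\ref{sec:end} constructs $B$ and proves Theorems~\ref{thm:answer} and \ref{thm:atoms}.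

\section{Special classes and an equivalence of prime rings}\label{sec:equiv}

We use four standard facts.
\begin{enumerate}
\item[(F1)] (Andrunakievich's lemma.) If $J\triangleleft I\triangleleft R$ and $J^*$ is the ideal of $R$ generated by $J$, then $(J^*)^3\subseteq J$. Indeed $J^*=J+RJ+JR+RJR\subseteq I$, so $(J^*)^3\subseteq IJ^*I\subseteq IJI\subseteq J$.
\item[(F2)] A nonzero ideal $I$ of a prime ring $R$ is essential and is a prime ring: for nonzero $J_1,J_2\triangleleft I$ we have $0\ne (J_1^*)^3(J_2^*)^3\subseteq J_1J_2$.
\item[(F3)] If an essential ideal $I$ of $R$ is a prime ring, then $R$ is prime: for nonzero $J_1,J_2\triangleleft R$ we have $0\ne(J_1\cap I)(J_2\cap I)\subseteq J_1J_2$.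
\item[(F4)] The class $\beta$ is hereditary, that is, closed under ideals, and the largest ideal $\beta(R)$ of $R$ that belongs to $\beta$ is the intersection of the prime ideals of $R$ (equal to $R$ if there are none). In particular, an ideal contained in every prime ideal of $R$ belongs to $\beta$.
\end{enumerate}

A special class allows us to pass down to a nonzero ideal and up to an essential extension any number of times. Since an ideal of an ideal need not be an ideal, the natural notion is the following: a subring $H$ of $R$ is \emph{accessible} if there is a chain $H=H_0\triangleleft H_1\triangleleft\dots\triangleleft H_n=R$.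

\begin{lemma}\label{lem:access}
A nonzero accessible subring $H$ of a prime ring $R$ is prime and contains a nonzero ideal of $R$.
\end{lemma}

\begin{proof}
Let $H=H_0\triangleleft\dots\triangleleft H_n=R$. By (F2), applied downward from $R$, all $H_i$ are prime. We show by induction on $i$ that $H$ contains a nonzero ideal of $H_i$; for $i=0$ take $H$. If $0\ne J\subseteq H$ and $J\triangleleft H_i\triangleleft H_{i+1}$, let $J^*$ be the ideal of $H_{i+1}$ generated by $J$. Then $(J^*)^3$ is an ideal of $H_{i+1}$, nonzero because $H_{i+1}$ is prime, and contained in $J\subseteq H$ by (F1).
\end{proof}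

For nonzero prime rings $R,T$ write $R\sim T$ if a nonzero accessible subring of $R$ is isomorphic to an accessible subring of $T$.

\begin{lemma}\label{lem:equiv}
The relation $\sim$ is an equivalence relation on nonzero prime rings. A class $\sigma$ of prime rings is special if and only if its nonzero members form a union of $\sim$-classes.
\end{lemma}

\begin{proof}
Only transitivity needs proof. Let $R\sim T$ and $T\sim V$, witnessed by nonzero accessible subrings $H,H'$ of $T$ that are isomorphic to accessible subrings of $R$ and of $V$, respectively. By Lemma~\ref{lem:access}, $H$ and $H'$ contain nonzero ideals of the prime ring $T$, so $H\cap H'\ne0$. Intersecting a chain $H'=H'_0\triangleleft\dots\triangleleft H'_n=T$ with $H$ gives a chain from $H\cap H'$ to $H$, so $H\cap H'$ is accessible in $H$, and by symmetry in $H'$. An accessible subring of an accessible subring is accessible, so $H\cap H'$ witnesses $R\sim V$.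

Let $\sigma$ be special, $0\ne R\in\sigma$ and $R\sim T$, with common accessible subring $H$. Descending from $R$ to $H$ through nonzero ideals gives $H\in\sigma$. In a chain from $H$ to $T$ each term is a nonzero ideal of the next, which is prime, so it is essential by (F2); ascending gives $T\in\sigma$.

Conversely, let the nonzero members of $\sigma$ form a union of $\sim$-classes. A nonzero ideal $I$ of $R\in\sigma$ is prime and $I\sim R$, so $I\in\sigma$. If $0\ne R\in\sigma$ is an essential ideal of $T$, then $T$ is prime by (F3) and $T\sim R$, so $T\in\sigma$. The zero ring is an essential ideal only of itself.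
\end{proof}

\begin{proposition}\label{prop:lhat}
Let $A$ be a ring and let $\sigma_A$ consist of $0$ and all nonzero prime rings that are not equivalent under $\sim$ to any nonzero prime image of $A$. Then $\widehat l_A=\mathcal U(\sigma_A)$. Thus $R\in\widehat l_A$ if and only if every nonzero prime image of $R$ is equivalent to some nonzero prime image of $A$.
\end{proposition}

\begin{proof}
The class $\sigma_A$ is special by Lemma~\ref{lem:equiv}, and $A\in\mathcal U(\sigma_A)$ because $\sim$ is reflexive. Let $\sigma$ be any special class with $A\in\mathcal U(\sigma)$. Then $\sigma$ contains no nonzero prime image of $A$, hence by Lemma~\ref{lem:equiv} no ring equivalent to one. So $\sigma\subseteq\sigma_A$ and $\mathcal U(\sigma_A)\subseteq\mathcal U(\sigma)$.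
\end{proof}

\begin{example}\label{ex:Z2}
Let $T\sim\mathbb Z_2$. Then $T$ has an accessible subring $H\cong\mathbb Z_2$, and $H\triangleleft T$ by Lemma~\ref{lem:access}. Its identity $e$ is central in $T$, since $et$ and $te$ lie in $H$ and therefore both equal $ete$. The ideal $\{t-et:t\in T\}$ annihilates $H$, so it is zero and $T=H$. Hence $\sigma_{\mathbb Z_2}=\pi\setminus\{\mathbb Z_2\}$, which is the formula for $\widehat l_{\mathbb Z_2}$ quoted in the introduction.
\end{example}

The next lemma isolates the property of $*$-rings that yields atoms. It applies to every nonzero $*$-ring, and it will apply to the ring of Theorem~\ref{thm:answer}, where the single prime image occurs for many different prime ideals.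

\begin{lemma}\label{lem:atom}
Let $A$ be a nonzero prime ring whose nonzero prime images are all isomorphic to $A$. Then $\widehat l_A$ is a special atom.
\end{lemma}

\begin{proof}
Since $A\notin\beta$, we have $\widehat l_A\ne\beta$. Let $\gamma=\mathcal U(\sigma)$ with $\sigma$ special and $\beta\ne\gamma\subseteq\widehat l_A$. As $\beta\subseteq\gamma$, some ring in $\gamma$ has a nonzero prime image $T$, and $T\in\gamma$. From $T\in\widehat l_A$ and Proposition~\ref{prop:lhat} we get $T\sim A$. If $A\notin\gamma$, then $A$ has a nonzero image in $\sigma$; this image is prime, hence isomorphic to $A$, so $A\in\sigma$. Then $T\in\sigma$ by Lemma~\ref{lem:equiv}, which contradicts $0\ne T\in\mathcal U(\sigma)$. So $A\in\gamma$ and $\widehat l_A\subseteq\gamma$.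
\end{proof}

\section{The criterion and the positive cases}\label{sec:criterion}

By Proposition~\ref{prop:lhat} we must decide which prime rings are equivalent to a $*$-ring. Such a ring need not be a $*$-ring itself. The localization $\mathbb Z_{(2)}$ maps onto $\mathbb Z_2\notin\beta$, but its ideal $I=2\mathbb Z_{(2)}$ is a $*$-ring: a nonzero ideal of $I$ contains an element $2^au$ with $u$ a unit of $\mathbb Z_{(2)}$, hence contains $2^auI=I^{a+1}$, and the quotient is nilpotent. Here $I$ is the intersection of the nonzero prime ideals, and this is the general pattern.

\begin{lemma}\label{lem:star}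
A nonzero prime ring $R$ is equivalent to a $*$-ring if and only if $0$ is a locally closed prime ideal of $R$.
\end{lemma}

\begin{proof}
First, a nonzero ideal $I$ of a $*$-ring $C$ is a $*$-ring. It is prime by (F2). A nonzero ideal $J$ of $I$ contains a nonzero ideal $J'$ of $C$ by Lemma~\ref{lem:access}. From $C/J'\in\beta$ and heredity we get $I/J'\in\beta$, and so its image $I/J$ lies in $\beta$. Descending along a chain, every nonzero accessible subring of a $*$-ring is a $*$-ring.

Suppose $R\sim C$ with $C$ a $*$-ring. Then $R$ has a nonzero accessible subring $H$ that is a $*$-ring, and $H$ contains a nonzero ideal $I$ of $R$. Being an ideal of $H$, it is a $*$-ring. Let $Q\ne0$ be a prime ideal of $R$. Then $I\cap Q\ne0$, so $(I+Q)/Q\cong I/(I\cap Q)\in\beta$. A nonzero ideal of the prime ring $R/Q$ is a nonzero prime ring and cannot lie in $\beta$. Hence $I\subseteq Q$, and the intersection of the nonzero prime ideals contains $I\ne0$.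

Conversely, let the intersection $I$ of the nonzero prime ideals of $R$ be nonzero. It is a prime ring and $I\sim R$. Let $0\ne J\triangleleft I$, and let $J'\subseteq J$ be a nonzero ideal of $R$. Every prime ideal of $R$ containing $J'$ is nonzero and so contains $I$. Thus $I/J'$ lies in every prime ideal of $R/J'$, and $I/J'\in\beta$ by (F4). Hence $I/J\in\beta$, and $I$ is a $*$-ring.
\end{proof}

If $Q\triangleleft A$, the prime ideals of $A/Q$ are the $P/Q$ with $P\supseteq Q$ prime in $A$, and $P/Q$ is locally closed in $A/Q$ if and only if $P$ is locally closed in $A$. In particular $P$ is locally closed in $A$ if and only if $0$ is locally closed in $A/P$.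

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The only nonzero prime image of a nonzero $*$-ring $C$ is $C$. By Proposition~\ref{prop:lhat}, $C\in\widehat l_A$ if and only if $C\sim A/P$ for some prime ideal $P$ of $A$. By Lemma~\ref{lem:star}, a $*$-ring equivalent to $A/P$ exists if and only if $P$ is locally closed.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
By Theorem~\ref{thm:criterion} it suffices to find a locally closed prime ideal in $A$ or in a homomorphic image of $A$. In (i) and (ii) it is an ideal maximal with respect to avoiding something that all larger prime ideals must contain.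

(i) In a prime ring $R$, a central element $z\ne0$ is not nilpotent: if $zr=0$, then $zRr=Rzr=0$ and $r=0$. Let $R$ be a nonzero prime image of $A$ with such an element $z$. The zero ideal is disjoint from $Z=\{z^n:n\ge1\}$, so by Zorn's lemma there is an ideal $Q$ maximal among those disjoint from $Z$. Ideals $J,J'\supsetneq Q$ contain powers $z^n$, $z^{n'}$, so $z^{n+n'}\in JJ'$ and $JJ'\not\subseteq Q$; thus $Q$ is prime. A prime ideal $Q'\supsetneq Q$ contains a power of $z$, so the image of $z$ in $R/Q'$ is central and nilpotent, hence zero. So $z$ lies in every prime ideal strictly containing $Q$, but not in $Q$.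

For the examples: if $A\notin\beta$, then $A$ has a nonzero prime image $R$. If $A$ is commutative, $R$ is its own center. If $A$ is PI, so is $R$, and a nonzero semiprime PI ring has nonzero center \cite{rowen}. If $A\ne0$ has an identity, its quotient by a maximal ideal is a nonzero prime ring with central element $1$.

(ii) If a union of a chain of ideals contains $I$, then one member contains the finitely many generators, hence $I$. Since also $I\not\subseteq0$, Zorn's lemma gives an ideal $Q$ maximal among those not containing $I$. Every ideal strictly containing $Q$ contains $I$. For two such ideals, $JJ'\supseteq I^2=I\not\subseteq Q$, so $Q$ is prime, and it is locally closed because the larger prime ideals all contain $I$. If $e\ne0$ is idempotent and $I$ is the ideal generated by $e$, then $e=e\cdot e\in I^2$, so $I=I^2$.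

(iii) The set of prime ideals is nonempty and has a maximal element $P$. No prime ideal strictly contains $P$, and $P\ne A$.
\end{proof}

\section{Good words}\label{sec:words}

\subsection*{What has to be built}
We need a ring, not in $\beta$, in which every prime ideal is the intersection of strictly larger ones. A commutative ring shows the intended shape of the set of prime ideals. Let $\Lambda$ be the ring of polynomials without constant term in commuting variables $x_1,x_2,\dots$ over a field $F$, and for $N\subseteq\mathbb N$ let $P_N$ be the span of the monomials that involve a variable $x_i$ with $i\notin N$. For infinite $N$ we have $\Lambda/P_N\cong\Lambda$, and $P_N=\bigcap_{j\in N}P_{N\setminus\{j\}}$ because a monomial in the variables of $N$ misses some $j\in N$. If the $P_N$ with $N$ infinite were the only prime ideals, we would be done. They are not: $P_N$ is also prime for finite $N\neq\emptyset$, and the kernel of the evaluation $\Lambda\to F$, $x_1\mapsto1$, $x_i\mapsto0$ $(i>1)$, is a locally closed prime ideal that is not spanned by monomials.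

To remove the finite sets $N$, finitely many variables should generate a nilpotent ring. In a commutative ring nilpotent elements lie in every prime ideal, so the variables must not commute. We shall have $x_iwx_i=0$ when $w$ involves only variables of index at most $i$, but $x_ix_jx_i\ne0$ for $j>i$. Noncommuting variables create new prime ideals, which are removed by identifying many words (Remark~\ref{rem:ruler}); the prime ideals not spanned by words are removed by twisting the coefficients (Section~\ref{sec:ring}).

\subsection*{Words and their invariants}
Take letters $x_{i,q}$ with $i,q\in\mathbb N$. We call $i$ the \emph{level} and $q$ the \emph{weight} of $x_{i,q}$, and we abbreviate $x_i=x_{i,1}$. A word is \emph{good} if between any two of its letters of the same level there is a letter of higher level, and \emph{bad} otherwise. In a bad word, two positions of the same level $\ell$ with only levels $\le\ell$ between them form an \emph{offending pair}. The empty word is good, factors (contiguous subwords) of good words are good, and words with pairwise distinct levels are good. A good word whose levels are all $\le m$ has at most one letter of level $m$.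

\begin{lemma}\label{lem:length}
A good word whose levels lie in a set of $n$ elements has length at most $2^n-1$.
\end{lemma}

\begin{proof}
For $n=0$ the word is empty. For $n\ge1$ the largest of the $n$ levels occurs at most once, and what lies to its left and to its right are good words in the other $n-1$ levels. So the length is at most $2(2^{n-1}-1)+1$.
\end{proof}

\begin{remark}\label{rem:ruler}
Good words alone do not suffice. Let $\Lambda'$ be the $F$-algebra with basis the nonempty good words in $x_1,x_2,\dots$, multiplied by concatenation with bad words set to $0$. Let $r_n-1$ be the exponent of $2$ in $n$, so that $(r_n)=1,2,1,3,1,2,1,4,\dots$, and let $\Phi$ be the set of finite factors of $x_{r_1}x_{r_2}\cdots$. They are good, since between two odd multiples of $2^a$ lies an even one. A factor $v$ in positions $<2^b$ recurs with period $2^b$. Hence every sufficiently long element of $\Phi$ contains $v$, and for $v,w\in\Phi$ some $vhw$ lies in $\Phi$. The good words outside $\Phi$ span an ideal $Q$. Let $P\supseteq Q$ be an ideal maximal among those disjoint from $\Phi$. Ideals $J,J'\supsetneq P$ contain some $v,w\in\Phi$, so $vhw\in JJ'\setminus P$ and $P$ is prime. An ideal $J\supsetneq P$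 contains all long words, so $\Lambda'/J$ is nilpotent and $J$ is not prime. Thus $P$ is locally closed. The remedy is to forget the positions of most letters.
\end{remark}

Let $G=\mathbb Z^{(\mathbb N)}$ be the free abelian group with basis $e_1,e_2,\dots$. For $\nu=\sum\nu_ie_i$ let $\operatorname{supp}\nu=\{i:\nu_i\ne0\}$, and write $\nu\ge0$ if all $\nu_i\ge0$. For a good word $w$ define:
\begin{itemize}
\item $L(w)$, the set of levels of those letters that are strictly higher than all letters to their left;
\item $R(w)$, the set of levels of those letters that are strictly higher than all letters to their right;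
\item $\delta(w)\in G$, the \emph{degree}, where $\delta_i(w)$ is the sum of the weights of the letters of level $i$.
\end{itemize}
Let $\max w$ be the largest level in $w$, with $\max w=0$ for the empty word; for nonempty $w$ it is the largest element of $L(w)$ and of $R(w)$. The \emph{content} of $w$ is the set of its levels, which equals $\operatorname{supp}\delta(w)$ because weights are positive. Figure~\ref{fig:word} shows an example. The sets $L$ and $R$ decide which products vanish, and $\delta$ is kept so that the content survives the identification: $x_2x_1x_3$ and $x_2x_3$ have the same $L$ and $R$.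

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.8cm,y=0.45cm]
\foreach \p/\h in {1/1,2/3,5/4,7/2,8/1}
  \fill[gray!55] (\p-0.3,0) rectangle (\p+0.3,\h);
\foreach \p/\h in {1/1,2/3,3/1,4/2,5/4,6/1,7/2,8/1}
  {\draw (\p-0.3,0) rectangle (\p+0.3,\h); \node[below] at (\p,0) {$x_{\h}$};}
\end{tikzpicture}
\caption{The good word $w=x_1x_3x_1x_2x_4x_1x_2x_1$, each letter drawn as a bar whose height is its level. The shaded bars are visible from the left or from the right: $L(w)=\{1,3,4\}$ and $R(w)=\{1,2,4\}$. The white bars are hidden from both sides and enter only through $\delta(w)=4e_1+2e_2+e_3+e_4$. The good word $x_1x_3x_{1,2}x_2x_4x_2x_1$ has the same three invariants.}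
\label{fig:word}
\end{figure}

\begin{lemma}\label{lem:product}
Let $v,w$ be good words. Then $vw$ is good if and only if $R(v)\cap L(w)=\emptyset$. In that case $\delta(vw)=\delta(v)+\delta(w)$ and
\[
L(vw)=L(v)\cup\{\ell\in L(w):\ell>\max v\},\qquad R(vw)=R(w)\cup\{\ell\in R(v):\ell>\max w\}.
\]
\end{lemma}

\begin{proof}
Let $vw$ be bad, with an offending pair of level $\ell$. Since $v$ and $w$ are good, one position lies in $v$ and the other in $w$. A further letter of level $\ell$ between them would form an offending pair inside $v$ or inside $w$ with one of the two. So all levels between them are $<\ell$, and $\ell\in R(v)\cap L(w)$. Conversely, if $\ell\in R(v)\cap L(w)$, the two letters that witness this have only levels $<\ell$ between them and form an offending pair. For the formula for $L$: a letter of $v$ has the same letters to its left in $vw$ as in $v$, and a letter of $w$ must in addition be higher than all letters of $v$. The formula for $R$ is its mirror image.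
\end{proof}

Put $v\approx w$ if both words are bad, or both are good with the same triple $(L,R,\delta)$. This is a congruence on the free monoid: a product with a bad factor is bad, and for good $v,w$ Lemma~\ref{lem:product} shows that the goodness of $vw$ and its triple depend only on the triples of $v$ and $w$. Write $[w]$ for the class of $w$, $0$ for the class of bad words, and $1$ for the class of the empty word, which is the only word of degree $0$. Let $S$ be the set of classes of nonempty good words. Then $M=S\cup\{0,1\}$ is a monoid with zero, $SS\subseteq S\cup\{0\}$, and $L$, $R$, $\delta$, $\max$ and the content are defined on $S\cup\{1\}$. If $ss'\ne0$, then $\delta(ss')=\delta(s)+\delta(s')$.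

The gain from the identification is that low letters enclosed by high ones can be moved freely from gap to gap.

\begin{lemma}[Rearrangement]\label{lem:rearr}
Let $w=Y_1h_1Y_2h_2\cdots h_{k-1}Y_k$ with $k\ge2$, where the letters $Y_j$ have levels $>m$ and the words $h_j$, possibly empty, have levels $\le m$. Then $w$ is good if and only if $Y_1\cdots Y_k$ and all $h_j$ are good, and in that case $L(w)=L(Y_1\cdots Y_k)$ and $R(w)=R(Y_1\cdots Y_k)$. Consequently, if $w$ is good and $h'_1,\dots,h'_{k-1}$ are good words with levels $\le m$ and $\sum\delta(h'_j)=\sum\delta(h_j)$, then $[w]=[Y_1h'_1Y_2\cdots h'_{k-1}Y_k]$.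
\end{lemma}

\begin{proof}
Two letters of the same level $\le m$ form an offending pair of $w$ only if no $Y_j$ lies between them, so the offending pairs of level $\le m$ are the offending pairs of the single words $h_j$. Two letters of the same level $\ell>m$ are among the $Y_j$, and the letters of the gaps are lower than $\ell$; so they offend in $w$ exactly when they offend in $Y_1\cdots Y_k$. A letter of $h_j$ has the higher letter $Y_1$ to its left and the higher letter $Y_k$ to its right, so it contributes neither to $L(w)$ nor to $R(w)$, and it is lower than every $Y_j$, so it does not affect their contributions. For the last claim, both words are good with the same $L$ and $R$, and both have degree $\delta(Y_1\cdots Y_k)+\sum\delta(h_j)$.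
\end{proof}

For $0\le\nu\in G$ let $h_\nu$ be the product of the letters $x_{i,\nu_i}$, $i\in\operatorname{supp}\nu$, in increasing order of level. It is good, has degree $\nu$ and content $\operatorname{supp}\nu$, and is empty for $\nu=0$. This is the purpose of the weights: a gap with levels $\le m$ holds at most one letter of level $m$, but that letter can carry any amount of degree. For letters $X,Y$ of distinct levels and $\nu\ge0$ supported on levels lower than both, put
\[
E(X,Y;\nu)=[Xh_\nu Y].
\]
By Lemma~\ref{lem:rearr} with $k=2$, $E(X,Y;\nu)\in S$, and $E(X,Y;\nu)=[XhY]$ for every good word $h$ of degree $\nu$.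

\section{The ring $A$}\label{sec:ring}

Let $F$ be any field, $\Omega=G\times\mathbb N$, and $K=F(t_\omega:\omega\in\Omega)$ the field of rational functions in indeterminates $t_\omega$. The group $G$ acts on $\Omega$ by $g\cdot(g',n)=(g+g',n)$, and on $K$ by the $F$-automorphisms $\alpha^g$ with $\alpha^g(t_\omega)=t_{g\cdot\omega}$. Then $\alpha^{g+g'}=\alpha^g\alpha^{g'}$, and $\alpha^g(t_\omega)\ne\alpha^{g'}(t_\omega)$ for $g\ne g'$.

Let $\widetilde A$ be the left $K$-vector space with basis $S\cup\{1\}$, with the biadditive multiplication
\[
(ks)(k's')=k\,\alpha^{\delta(s)}(k')\,ss',
\]
where $ss'$ is read as the zero vector if $ss'=0$ in $M$. It is associative: both bracketings of $(ks)(k's')(k''s'')$ vanish if $ss's''=0$, and otherwise $ss'\neq0$, $s's''\neq 0$, and both equal $k\,\alpha^{\delta(s)}(k')\,\alpha^{\delta(s)+\delta(s')}(k'')\,ss's''$. So $\widetilde A$ is a ring with identity $1$ that contains $K=K1$ as a subring. Basis elements multiply as in $M$. Let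
\[
A=\text{the $K$-span of }S,
\]
an ideal of $\widetilde A$. For $\mu\in G$ let $A_\mu$ be the $K$-span of the $s\in S$ with $\delta(s)=\mu$. Then $A=\bigoplus_\mu A_\mu$, $A_\mu A_\nu\subseteq A_{\mu+\nu}$, and
\begin{equation}\label{eq:twist}
ak=\alpha^\mu(k)\,a\qquad(a\in A_\mu,\ k\in K).
\end{equation}
The \emph{support} of $a\in A$ is the set of $s\in S$ that occur in $a$ with nonzero coefficient. An ideal of $A$ is \emph{stable} if it is an ideal of $\widetilde A$; a stable ideal is in particular a left $K$-subspace. By \eqref{eq:twist} the field $K$ distinguishes the degrees, and this forces the ideals that matter to be graded.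

\begin{lemma}\label{lem:graded}
\begin{enumerate}
\item[(a)] Every prime ideal of $A$ is stable. For every $I\triangleleft A$, the ideal $AIA\subseteq I$ is stable.
\item[(b)] Every stable ideal $I$ is graded: $I=\bigoplus_\mu(I\cap A_\mu)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $P$ be prime and $P^*\subseteq A$ the ideal of $\widetilde A$ generated by $P$. By (F1) applied to $P\triangleleft A\triangleleft\widetilde A$, we have $(P^*)^3\subseteq P$, so $P^*\subseteq P$. The second claim holds because $\widetilde AA\subseteq A$ and $A\widetilde A\subseteq A$.

(b) We show by induction on $n$ that if $a=a_1+\dots+a_n\in I$ with $a_i\in A_{\mu_i}$ and distinct $\mu_i$, then all $a_i\in I$. Let $n\ge2$ and $k=t_\omega$ for any $\omega$. By \eqref{eq:twist},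
\[
ak-\alpha^{\mu_1}(k)a=\sum_{i\ge2}\bigl(\alpha^{\mu_i}(k)-\alpha^{\mu_1}(k)\bigr)a_i\in I .
\]
By induction each of these $n-1$ terms lies in $I$. The coefficient of $a_2$ is invertible in $K$, so $a_2\in I$. Now apply the induction hypothesis to $a-a_2$.
\end{proof}

A homogeneous element is a combination of basis elements with the same degree and therefore with different pairs $(L,R)$. Suitable multipliers kill all of them but one and hide the survivor between two high letters. For example, the elements of $S$ of degree $e_1+e_2$ are $[x_1x_2]$ and $[x_2x_1]$. If $X,Y$ have distinct levels $>2$, then $Xx_1\cdot x_1x_2\cdot Y$ is bad and $Xx_1\cdot x_2x_1\cdot Y$ is good, so $[Xx_1]\,(k[x_1x_2]+k'[x_2x_1])\,[Y]$ is a multiple of $E(X,Y;2e_1+e_2)$, nonzero if $k'\ne0$. The multiplier $x_1$ tests whether $1\in L$. In general we test for all levels that are absent from a minimal pair $(L,R)$.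

\begin{lemma}[Isolation]\label{lem:isolate}
Let $0\ne a\in A_\mu$, $c=\operatorname{supp}\mu$ and $m=\max c$. There is $\nu\ge0$ in $G$ with $\operatorname{supp}\nu=c$ such that for all letters $X,Y$ of distinct levels $>m$ there are $y,z\in S$ and $0\ne k\in K$ with $yaz=k\,E(X,Y;\nu)$.
\end{lemma}

\begin{proof}
Every $s$ in the support of $a$ has content $c$, so $L(s),R(s)\subseteq c$. Choose $s_0$ in the support with $(L(s_0),R(s_0))$ minimal under componentwise inclusion. Put $D=c\setminus L(s_0)$ and $D'=c\setminus R(s_0)$; neither set contains $m=\max s_0$. Let $u$ be the product of the $x_i$, $i\in D$, in decreasing order, $u'$ the product of the $x_i$, $i\in D'$, in increasing order, and $\nu=\delta(u)+\mu+\delta(u')$. Then $\operatorname{supp}\nu=c$, and $\nu$ does not depend on $X,Y$. Let $X,Y$ have levels $\ell\ne\ell'$, both $>m$. The word $Xu$ is strictly decreasing and $u'Y$ is strictly increasing, so both are good, with $R(Xu)=D\cup\{\ell\}$ and $L(u'Y)=D'\cup\{\ell'\}$. Put $y=[Xu]$ and $z=[u'Y]$.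

Let $s=[w]$ be in the support of $a$ and suppose $ysz\ne0$. Then $Xu\cdot w$ and $w\cdot u'Y$ are good, so $L(s)\cap D=\emptyset$ and $R(s)\cap D'=\emptyset$ by Lemma~\ref{lem:product}. This means $L(s)\subseteq L(s_0)$ and $R(s)\subseteq R(s_0)$. By minimality both inclusions are equalities, and since $\delta(s)=\mu=\delta(s_0)$, we get $s=s_0$.

Now let $s_0=[w_0]$. The word $Xuw_0$ is good because $(D\cup\{\ell\})\cap L(s_0)=\emptyset$. Since $\max w_0=m$ and $\ell$ is the only element of $D\cup\{\ell\}$ above $m$, we have $R(Xuw_0)=R(s_0)\cup\{\ell\}$. This set is disjoint from $D'\cup\{\ell'\}$, because $R(s_0)\cap D'=\emptyset$, $\ell,\ell'\notin c$ and $\ell\ne\ell'$. So $Xuw_0u'Y$ is good. Its factor $uw_0u'$ is a good word of degree $\nu$, hence $ys_0z=E(X,Y;\nu)$. If $k_0\ne0$ is the coefficient of $s_0$ in $a$, then $yaz=\alpha^{\delta(y)}(k_0)E(X,Y;\nu)$.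
\end{proof}

\begin{proposition}\label{prop:prime}
If $I\ne0$ is an ideal of $A$, then $AIA$ contains an element of $S$. The ring $A$ is prime.
\end{proposition}

\begin{proof}
Let $0\ne a\in I$ have homogeneous components $a_\mu$, and let $a_{\mu_0}\ne0$. By Lemma~\ref{lem:isolate} there are $y,z\in S$ with $ya_{\mu_0}z=kE$, $k\ne0$, $E\in S$. The elements $ya_\mu z$ lie in the distinct degrees $\delta(y)+\mu+\delta(z)$, so $kE$ is a homogeneous component of $yaz\in AIA$. By Lemma~\ref{lem:graded}, $AIA$ is stable and graded, so $kE\in AIA$ and $E\in AIA$.

Let $I,J$ be nonzero ideals, with $[w]\in I$ and $[w']\in J$ for nonempty good words $w,w'$. Choose a level $\ell$ above all levels of $w$ and $w'$. Then $wx_\ell w'$ is good, since $x_\ell$ separates the letters of $w$ from those of $w'$. Hence $0\ne[w]\cdot[x_\ell][w']\in IJ$.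
\end{proof}

For $N\subseteq\mathbb N$ let $P_N$ be the $K$-span of the $s\in S$ whose content is not contained in $N$; thus
\[
P_N=\bigoplus_{\operatorname{supp}\mu\not\subseteq N}A_\mu .
\]
The content of a nonzero product $ss'$ is the union of the contents, so $P_N$ is an ideal, and the span $A(N)$ of the $s\in S$ with content in $N$ is a subring with $A=A(N)\oplus P_N$.

\begin{proposition}\label{prop:self}
If $N$ is finite with $n$ elements, then $A^{2^n}\subseteq P_N$. If $N$ is infinite, then $A/P_N\cong A$, and so $P_N$ is a prime ideal.
\end{proposition}

\begin{proof}
Let $|N|=n$. A product of $2^n$ elements of $S$ is the class of a word of length at least $2^n$. By Lemma~\ref{lem:length} this word is bad or has a level outside $N$.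

Let $N=\{n_1<n_2<\cdots\}$ be infinite. We relabel the levels by $i\mapsto n_i$, and the point is to relabel the field compatibly. Let $G_N\subseteq G$ be the subgroup generated by the $e_i$, $i\in N$, and $\varphi:G\to G_N$ the isomorphism $e_i\mapsto e_{n_i}$. The actions of $G$ and of $G_N$ on $\Omega$ are free, and the orbits are indexed by $\mathbb N$ and by $(G/G_N)\times\mathbb N$, respectively. Both sets are countably infinite; this is the reason for the factor $\mathbb N$ in $\Omega$. Let $\omega_1,\omega_2,\dots$ and $\omega'_1,\omega'_2,\dots$ be representatives of the $G$-orbits and of the $G_N$-orbits. Then $\theta(g\cdot\omega_j)=\varphi(g)\cdot\omega'_j$ defines a bijection of $\Omega$ with $\theta(g\cdot\omega)=\varphi(g)\cdot\theta(\omega)$. The automorphism $t_\omega\mapsto t_{\theta(\omega)}$ of $K$ over $F$, also called $\theta$, satisfies $\theta\alpha^g=\alpha^{\varphi(g)}\theta$.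

The substitution $x_{i,q}\mapsto x_{n_i,q}$, written $w\mapsto w^\varphi$, is a bijection from all words onto the words with levels in $N$, and it preserves the order of levels. So $w^\varphi$ is good if and only if $w$ is, $L(w^\varphi)$ and $R(w^\varphi)$ are the images of $L(w)$ and $R(w)$ under $i\mapsto n_i$, and $\delta(w^\varphi)=\varphi(\delta(w))$. Hence $[w]\mapsto[w^\varphi]$ is a well-defined injective multiplicative map $s\mapsto s^\varphi$ of $M$ that fixes $0$ and sends $S$ onto the elements with content in $N$. The additive bijection $\psi:A\to A(N)$, $\psi(ks)=\theta(k)s^\varphi$, is multiplicative: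
\[
\psi(ks)\psi(k's')=\theta(k)\,\alpha^{\varphi(\delta(s))}(\theta(k'))\,s^\varphi s'^{\varphi}=\theta\bigl(k\,\alpha^{\delta(s)}(k')\bigr)(ss')^\varphi .
\]
So $A\cong A(N)\cong A/P_N$, which is a nonzero prime ring by Proposition~\ref{prop:prime}.
\end{proof}

In particular, finitely many elements of $A$ lie in some $A(N)$ with $N$ finite and generate a nilpotent subring.

\begin{remark}\label{rem:twist}
The twist cannot be omitted. Let $A'$ be the $F$-span of $S$ with the multiplication of $M$. By Lemma~\ref{lem:product} the differences $s-s'$ with $L(s)=L(s')$, $R(s)=R(s')$ span an ideal $Q$, which is disjoint from $S$ because coefficients in $Q$ sum to zero. Let $P\supseteq Q$ be an ideal maximal among those disjoint from $S$; it is prime by the last paragraph of the proof of Proposition~\ref{prop:prime}. Suppose a prime ideal $P'\supsetneq P$ exists. It contains some $[w]\in S$; let $m=\max w$. If $X,Y$ have distinct levels $>m$ and $h$ is good with levels below both, then $[XhY]-[XwY]\in Q$, so $[XhY]\in P'$. A good word $XvX$ begins with such a factor $XhY$, where $Y$ is the first letter higher than $X$. Hence $XA'X\subseteq P'$ and $X\in P'$ for all $X$ of level $>m$, so $A'/P'$ is nilpotent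 by Lemma~\ref{lem:length}, which is absurd. Thus $P$ is locally closed.
\end{remark}

\section{The prime ideals of $A$}\label{sec:primes}

We show that a prime ideal $P$ is determined by the levels of the letters outside it. Primeness produces long words outside $P$ that contain prescribed letters, but gives no control over what lies between these letters. Rearrangement makes this control unnecessary.

\begin{lemma}[Interleaving]\label{lem:inter}
Let $P$ be a prime ideal of $A$ and $X_1,\dots,X_n$ letters with $[X_j]\notin P$. There are words $w_1,\dots,w_{n-1}$ with $[X_1w_1X_2\cdots w_{n-1}X_n]\notin P$. In particular this word is good.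
\end{lemma}

\begin{proof}
By induction it suffices to show that for $f,g\in S\setminus P$ some $s\in S$ has $fsg\notin P$. Since $P$ is prime, $fbg\notin P$ for some $b=\sum k_js_j\in A$, and $fbg=\sum\alpha^{\delta(f)}(k_j)\,fs_jg$. As $P$ is a left $K$-subspace by Lemma~\ref{lem:graded}, some $fs_jg\notin P$.
\end{proof}

From now on we identify a letter with its class in $S$.

\begin{example}\label{ex:small}
The smallest instance of the argument shows that a prime ideal $P$ containing $x_{1,2}$ contains $x_1=x_{1,1}$. Suppose $x_1\notin P$, and take a good word $W=x_1w_1x_1w_2x_1w_3x_1$ with $[W]\notin P$. Two letters of level $1$ are never adjacent in $W$, so $W=x_1W'x_1$ with $W'=Y_1h_1\cdots h_{k-1}Y_k$, where the $Y_j$ have levels $\ge2$ and each $h_j$ is empty or one letter of level $1$. The two middle copies of $x_1$ occupy different gaps, so $k\ge3$ and the gaps have total weight $\tau\ge2$. By Lemma~\ref{lem:rearr},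
\[
[W']=[Y_1\,x_{1,2}\,Y_2\,h_{(\tau-2)e_1}\,Y_3\cdots Y_k]\in P,
\]
and so $[W]\in P$, a contradiction. For instance, if $W=x_1x_2x_1x_3x_1x_2x_1$, then $[W']=[x_2x_1x_3x_1x_2]=[x_2x_{1,2}x_3x_2]$. In the general case the letter $x_{1,2}$ is replaced by the elements $E(X,Y;\nu)$ supplied by isolation: the first gap receives the degree $\nu$ and the second gap takes the surplus.
\end{example}

\begin{proposition}\label{prop:allprimes}
Every prime ideal $P$ of $A$ equals $P_N$ for some infinite $N\subseteq\mathbb N$.
\end{proposition}

\begin{proof}
Let $N$ be the set of levels $i$ such that some letter of level $i$ is not in $P$, and for each $i\in N$ fix such a letter $X_i\notin P$. If $s\in S$ has content not contained in $N$, a word representing $s$ has a letter in $P$, so $s\in P$. Since $P$ is a $K$-subspace, $P_N\subseteq P$. If $N$ were finite, Proposition~\ref{prop:self} would give a power of $A$ inside $P$, hence $A\subseteq P$. So $N$ is infinite.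

Suppose $P\ne P_N$. Since $P$ is graded and $P_N$ is the sum of all $A_\mu$ with $\operatorname{supp}\mu\not\subseteq N$, there is $0\ne a\in P\cap A_\mu$ with $c=\operatorname{supp}\mu\subseteq N$. Let $m=\max c$ and let $\nu$ be as in Lemma~\ref{lem:isolate}. Since $P$ is an ideal and a $K$-subspace,
\begin{equation}\label{eq:E}
E(X,Y;\nu)\in P\quad\text{for all letters $X,Y$ of distinct levels $>m$.}
\end{equation}
It matters that \eqref{eq:E} holds for all such $X,Y$ with the same $\nu$, because we cannot choose the high letters that interleaving inserts.

As $N$ is infinite, there is $\ell\in N$ with $\ell>m$. Apply Lemma~\ref{lem:inter} to the sequence consisting of $X_\ell$, then $\nu_i$ copies of $X_i$ for each $i\in c$, then $X_\ell$. This gives a good word $W$ with $[W]\notin P$ that begins and ends with $X_\ell$. Write $W=Y_1h_1Y_2\cdots h_{k-1}Y_k$, where the $Y_j$ are all the letters of level $>m$ and the $h_j$ have levels $\le m$. Between $Y_1=X_\ell$ and $Y_k=X_\ell$ there is a letter of level $>\ell$, so $k\ge3$. Let $\tau=\sum\delta(h_j)$. For $i\in c$ the gaps contain at least $\nu_i$ letters of level $i$, each of weight at least $1$, and $\nu_i=0$ for $i\notin c$; so $\tau-\nu\ge0$,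 with support in levels $\le m$. By Lemma~\ref{lem:rearr},
\[
[W]=[Y_1\,h_\nu\,Y_2\,h_{\tau-\nu}\,Y_3Y_4\cdots Y_k]=[Y_1h_\nu Y_2]\cdot[h_{\tau-\nu}Y_3\cdots Y_k].
\]
By the same lemma $Y_1\cdots Y_k$ is good, so $Y_1$ and $Y_2$ have distinct levels. Hence the first factor is $E(Y_1,Y_2;\nu)$, which lies in $P$ by \eqref{eq:E}. So $[W]\in P$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:nolc}
The ring $A$ has no locally closed prime ideal.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:allprimes} it suffices to consider $P_N$ with $N$ infinite. Let $a\in A\setminus P_N$. Some $s$ in the support of $a$ has content in $N$. The content is finite, so some $j\in N$ lies outside it. Put $N'=N\setminus\{j\}$. Then $P_{N'}$ is prime by Proposition~\ref{prop:self}, it strictly contains $P_N$ because $x_j\in P_{N'}\setminus P_N$, and $a\notin P_{N'}$ because $s$ has content in $N'$. So the prime ideals strictly containing $P_N$ have intersection $P_N$.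
\end{proof}

\section{The ring $B$ and the atoms}\label{sec:end}

To obtain an example that is not prime, we spread a prime ring over a space without isolated points. Let $\mathcal C$ be the Cantor set. It is compact, has no isolated points, and any two of its points are separated by a clopen set.

\begin{proposition}\label{prop:cantor}
Let $R$ be a nonzero prime ring and $B$ the ring of locally constant functions $\mathcal C\to R$. Then $B$ is semiprime and not prime, $B$ and $R$ have the same nonzero prime images up to isomorphism, and every prime ideal of $B$ has nonzero intersection with every nonzero ideal of $B$.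
\end{proposition}

\begin{proof}
For clopen $U$ let $B_U$ be the ideal of functions vanishing off $U$, and let $U^c=\mathcal C\setminus U$; then $B_UB_{U^c}=0$. For $f\in B$ let $f_U\in B_U$ agree with $f$ on $U$. For $\xi\in\mathcal C$ let $I_\xi=\{f:f(\xi)=0\}$. Evaluation at $\xi$ is onto $R$ (use constant functions), so $B/I_\xi\cong R$ and every image of $R$ is an image of $B$. An ideal of square zero has zero image in each prime ring $B/I_\xi$, and $\bigcap_\xi I_\xi=0$; so $B$ is semiprime. For clopen $U\ne\emptyset,\mathcal C$, both $B_U$ and $B_{U^c}$ are nonzero, so $B$ is not prime.

Let $P$ be a prime ideal. We claim that $I_\xi\subseteq P$ for some $\xi$. Otherwise, for each $\xi$ there is $f^\xi\in I_\xi\setminus P$. Its zero set $U_\xi$ is clopen and contains $\xi$, and $f^\xi\in B_{U_\xi^c}$. So $B_{U_\xi^c}\not\subseteq P$, and primeness gives $B_{U_\xi}\subseteq P$. By compactness finitely many of these sets, $U_1,\dots,U_n$, cover $\mathcal C$. With the disjoint clopen sets $V_i=U_i\setminus(U_1\cup\dots\cup U_{i-1})$, every $f$ equals $\sum f_{V_i}\in\sum B_{U_i}\subseteq P$, so $P=B$, a contradiction. Hence $B/P$ is an image of $B/I_\xi\cong R$.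

Finally let $P\supseteq I_\xi$ be prime, $J$ an ideal and $0\ne f\in J$. The set where $f\ne0$ is open and nonempty, and $\xi$ is not isolated, so $f(\eta)\ne0$ for some $\eta\ne\xi$. Choose a clopen $U$ with $\eta\in U$, $\xi\notin U$. Since $R$ is prime, $f(\eta)Rf(\eta)\neq0$, so $bf(\eta)\ne0$ for some $b\in R$. Let $g$ equal $b$ on $U$ and $0$ elsewhere. Then $gf\in J$, $(gf)(\eta)\ne0$ and $(gf)(\xi)=0$, so $0\ne gf\in J\cap I_\xi\subseteq J\cap P$.
\end{proof}

The absence of isolated points is used only in the last step, and it is needed there: if $\xi$ were isolated, the prime ideal $I_\xi$ would have zero intersection with $B_{\{\xi\}}\ne0$. For $R=\mathbb Z_2$ the proposition gives a prime essential ring that is not prime and whose special radical $\widehat l_B=\widehat l_{\mathbb Z_2}$ contains a nonzero $*$-ring.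

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
Let $A$ be the ring of Section~\ref{sec:ring}. It is a nonzero prime ring by Proposition~\ref{prop:prime}, hence prime essential. By Propositions~\ref{prop:allprimes} and \ref{prop:self} its nonzero prime images are isomorphic to $A$, and by Proposition~\ref{prop:nolc} it has no locally closed prime ideal. Let $B$ be the ring of Proposition~\ref{prop:cantor} for $R=A$. It is semiprime, not prime, and all its prime ideals are essential, so it is prime essential. For a prime ideal $P$ of $B$ we have $B/P\cong A$; since $0$ is not locally closed in $A$, the ideal $P$ is not locally closed in $B$. Both rings have $A$ as their only nonzero prime image, so $\widehat l_A=\widehat l_B$ by Proposition~\ref{prop:lhat}. By Theorem~\ref{thm:criterion} this radical contains no nonzero $*$-ring.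
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:atoms}]
The radical $\widehat l_A$ is a special atom by Lemma~\ref{lem:atom}, and it contains no nonzero $*$-ring by Theorem~\ref{thm:answer}.

The field $F$ in Section~\ref{sec:ring} was arbitrary; write $A_F$ for the resulting ring and $K_F$ for its coefficient field. For each infinite cardinal $\kappa$ choose a field $F$ with $|F|=\kappa$, for instance $\mathbb Q$ with $\kappa$ indeterminates adjoined. Since $\Omega$ and $S$ are countable, $|K_F|=|A_F|=\kappa$. The cardinality is an invariant of the $\sim$-class of $A_F$ in the following sense. A nonzero ideal $I$ of $A_F$ contains $A_FIA_F$, which is a nonzero $K_F$-subspace by Lemma~\ref{lem:graded} and Proposition~\ref{prop:prime}, so $|I|=\kappa$. By Lemma~\ref{lem:access} every nonzero accessible subring of $A_F$ has cardinality $\kappa$. If $F,F'$ are infinite and $\widehat l_{A_F}=\widehat l_{A_{F'}}$, then $A_F\in\widehat l_{A_{F'}}$, and Proposition~\ref{prop:lhat} gives $A_F\sim A_{F'}$. The common accessible subring has cardinality both $|F|$ and $|F'|$, so $|F|=|F'|$.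
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{A prime essential ring that generates a special atom},
\texttt{https://core-cms.\allowbreak prod.\allowbreak aop.\allowbreak cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 70AFE97E8B59CE228B8FA3BBCE67241B/\allowbreak S000497271600085Xa.pdf/\allowbreak prime\_essential\_\allowbreak ring\_that\_\allowbreak generates\_a\_\allowbreak special\_atom.pdf}

\bibitem{rowen}
L. H. Rowen, \emph{Some results on the center of a ring with polynomial identity}, Bull. AMS 79 (1973).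

\end{thebibliography}
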